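\title{An isomorphism relation on computable structures that is neither hyperarithmetic nor complete}

\begin{abstract}
We show that there is an arithmetical class of computable structures, closed under isomorphism, whose isomorphism relation is neither hyperarithmetic nor complete among $\Sigma^1_1$ equivalence relations under hyperarithmetic reducibility. More precisely, for every $\Sigma^1_1$ set $A$ the relation that identifies $2n$ with $2n+1$ exactly when $n\in A$ is bireducible with isomorphism on such a class, and the $\Sigma^1_1$ sets other than $\emptyset$ and $\omega$, under hyperarithmetic many-one reducibility, embed into the isomorphism relations. The structures are towers of torsors over the $\mathbb{F}_2$-vector spaces spanned by the levels of a tree. The tree is built against all potential computable copies, so that triviality of a computable tower becomes an arithmetical property.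
\end{abstract}

\section{Introduction}

\subsection*{The problem}

Throughout, $\omega$ is the set of natural numbers, $\Sigma^1_1$ is meant in the lightface sense, and \emph{Hyp} means hyperarithmetic, that is, $\Delta^1_1$. Section~\ref{sec:background} recalls what we need about these notions.

Fix a computable language and identify a computable structure with a number that is an index for it. A \emph{class of computable structures} is a Hyp set $K$ of indices that is closed under isomorphism: if $a\in K$ and $a'$ is an index of a structure in the same language isomorphic to the structure with index $a$, then $a'\in K$. The computable graphs, trees and linear orders are examples. The \emph{isomorphism relation} on $K$ is the equivalence relation $a\cong a'$ that holds when the structures with these indices are isomorphic.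

To compare classification problems one uses reductions. For equivalence relations $E_0,E_1$ on subsets of $\omega$, write $E_0\le_H E_1$ if there is a Hyp function $f$ from the domain of $E_0$ into the domain of $E_1$ such that $x\,E_0\,y\iff f(x)\,E_1\,f(y)$. Such an $f$ assigns to each $x$ a complete invariant for $E_0$, namely the $E_1$-class of $f(x)$. An equivalence relation $E$ is \emph{complete} if $E_0\le_H E$ for every $\Sigma^1_1$ equivalence relation $E_0$ on $\omega$, and it is \emph{Hyp} if it is Hyp as a set of pairs.

Isomorphism on a class $K$ is $\Sigma^1_1$, since $a\cong a'$ asks for a permutation of $\omega$ with an arithmetical property. Extended by equality outside $K$, it is a $\Sigma^1_1$ equivalence relation on $\omega$, so it reduces to every complete relation. Both extremes occur. In the language with one unary predicate $U$, two structures on $\omega$ are isomorphic exactly when the cardinalities of $U$ and of its complement agree, and this is arithmetical. At the other end, the following facts are known; we recall them for orientation and do not use them.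
\begin{itemize}
\item Every $\Sigma^1_1$ equivalence relation on $\omega$ is Hyp reducible to isomorphism on computable trees, and hence to isomorphism on computable graphs, torsion-free abelian groups, abelian $p$-groups (for a fixed prime $p$), Boolean algebras, linear orders and fields. All these isomorphism relations are complete.
\item The $\Sigma^1_1$ equivalence relations on $\omega$ form a rich structure under $\le_H$: the partial order of $\Sigma^1_1$ sets under Hyp many-one reducibility embeds into it.
\item Every $\Sigma^1_1$ equivalence relation is Hyp bireducible with a biembeddability relation on computable structures.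
\end{itemize}
So arbitrary $\Sigma^1_1$ relations and biembeddability relations fill the space between the extremes, while the isomorphism relations listed above all sit at one of the two ends. These examples suggest a dichotomy, and the following question is posed in \cite{eqrel}.

\begin{quote}
\emph{Is there a class of computable structures whose isomorphism relation is neither Hyp nor complete under Hyp reducibility?}
\end{quote}

\subsection*{Results}

The answer is yes. For $A\subseteq\omega$ let $E_A$ be the equivalence relation on $\omega$ that glues the $n$-th pair of numbers when $n\in A$: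
\[
x\,E_A\,y \iff x=y\ \text{ or }\ \exists n\in A\ \ \{x,y\}=\{2n,2n+1\}.
\]

\begin{theorem}\label{thm:bired}
For every $\Sigma^1_1$ set $A\subseteq\omega$ there is an arithmetical class $K_A$ of computable structures, in one fixed computable language, such that $\cong$ on $K_A$ and $E_A$ are reducible to each other by arithmetical functions.
\end{theorem}

\begin{theorem}\label{thm:answer}
If $A$ is $\Sigma^1_1$ and not Hyp, then $\cong$ on $K_A$ is neither Hyp nor complete under Hyp reducibility. Moreover, every isomorphism class in $K_A$ is Hyp.
\end{theorem}

A set $A$ is \emph{Hyp many-one reducible} to $B$ if there is a Hyp function $h:\omega\to\omega$ with $n\in A\iff h(n)\in B$.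

\begin{theorem}\label{thm:embed}
The $\Sigma^1_1$ sets $A$ with $\emptyset\ne A\ne\omega$, under Hyp many-one reducibility, order-embed into the isomorphism relations on classes of computable structures under $\le_H$: one can assign to each such $A$ a class $K^*_A$ so that $A$ is Hyp many-one reducible to $B$ if and only if $\cong$ on $K^*_A$ is Hyp reducible to $\cong$ on $K^*_B$. If $A$ is not Hyp, then $\cong$ on $K^*_A$ is neither Hyp nor complete.
\end{theorem}

\begin{proposition}\label{prop:finite}
In Theorems~\ref{thm:bired}--\ref{thm:embed} the language can be taken finite.
\end{proposition}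

\subsection*{The difficulty and the idea}

To realize $E_A$ we want uniformly computable structures $\mathcal{M}_n^0,\mathcal{M}_n^1$, marked with the tag $n$, such that $\mathcal{M}_n^0\cong\mathcal{M}_n^1$ if and only if $n\in A$. The class must contain every computable copy of these structures, and the set of indices of such copies is on its face only $\Sigma^1_1$. We need the statement ``$\mathcal{X}\cong\mathcal{M}_n^0$ or $\mathcal{X}\cong\mathcal{M}_n^1$'' to be Hyp in $n$ and an index of $\mathcal{X}$, although ``$\mathcal{X}\cong\mathcal{M}_n^1$'' cannot be: at $\mathcal{X}=\mathcal{M}_n^0$ it says $n\in A$.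

We first choose structures for which these statements become linear algebra. A tree $\mathcal{T}$ gives $\mathbb{F}_2$-vector spaces $G_m$ spanned by its levels, with maps $\pi:G_{m+1}\to G_m$ induced by the parent function. A \emph{tower} is a sequence of torsors over the $G_m$ with compatible maps and a marked point in the two-element bottom level. A computable tower yields a computable sequence $k=(k_m)$, and it is a copy of the standard tower $\mathcal{M}^\varepsilon$ exactly when the system $y_m=k_m+\pi y_{m+1}$ has a solution with $y_0=\varepsilon$. The two standard towers are isomorphic exactly when $\mathcal{T}$ has an infinite branch (Sections~\ref{sec:equation} and~\ref{sec:towers}). For an arbitrary tree, solvability is as complicated as the existence of a branch. The heart of the paper (Sections~\ref{sec:tree}--\ref{sec:solv}) replaces a given computable tree by one that has a branch if and only if the given one has, and on which solvability of \emph{computable} systems is arithmetical. Section~\ref{sec:class} derives Theorems~\ref{thm:bired} and~\ref{thm:answer} from this, and Sections~\ref{sec:embed} and~\ref{sec:finite} prove Theorem~\ref{thm:embed} and Proposition~\ref{prop:finite}.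

\section{Background}\label{sec:background}

We write $\varphi_e$ for the $e$-th partial computable function, $\varphi_{e,t}$ for its approximation after $t$ steps, and $D_u$ for the finite set with canonical index $u$; the elements of $D_u$ can be listed computably from $u$. By the $s$-$m$-$n$ theorem, if a partial function is described by a procedure that depends computably on parameters, then an index $e$ for it is a total computable function of the parameters.

An \emph{index} of a computable $L$-structure is a number $a$ such that $\varphi_a$ is total and is the characteristic function of the atomic diagram of an $L$-structure with universe $\omega$; we call this structure $\mathcal{X}_a$. From $a$ one can decide the relations of $\mathcal{X}_a$ and compute its functions by search. Conversely, procedures for the relations and functions, uniform in the symbol, yield an index.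

A relation on $\omega$ is \emph{arithmetical} if it is obtained from computable relations by Boolean operations and number quantifiers. The set of indices of computable $L$-structures is arithmetical: one says that $\varphi_a$ is total with values in $\{0,1\}$, that equality is true equality, that each function symbol has exactly one value at each tuple, and that each atomic sentence receives the truth value obtained by evaluating its terms. A relation is $\Sigma^1_1$ if it has the form $\exists f\in\omega^\omega\,P(x,f)$ with $P$ arithmetical in $f$, and \emph{Hyp} if it and its complement are $\Sigma^1_1$. A function on a subset of $\omega$ is arithmetical (Hyp) if its graph is. We use the following textbook facts.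
\begin{enumerate}
\item[(H1)] Arithmetical relations are Hyp. The $\Sigma^1_1$ relations are closed under $\wedge$, $\vee$ and number quantifiers, so the Hyp relations are closed under Boolean operations and number quantifiers. Hence compositions of Hyp functions are Hyp, and the preimage $\{x:\exists y\,(f(x)=y\wedge y\in C)\}$ of a Hyp set $C$ under a Hyp function $f$ is Hyp.
\item[(H2)] (Normal form.) For every $\Sigma^1_1$ set $A$ there are uniformly computable trees $T_n\subseteq\omega^{<\omega}$, that is, sets of finite strings closed under initial segments, such that $n\in A$ if and only if $T_n$ has an infinite path. We may assume that the empty string $\emptyset$ is in $T_n$, since adding it creates no path.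
\item[(H3)] There is a $\Sigma^1_1$ set that is not Hyp.
\end{enumerate}

Incompleteness will come from the following observation.

\begin{lemma}\label{lem:notcomplete}
If every class of an equivalence relation $E$ on a subset of $\omega$ is Hyp, then $E$ is not complete.
\end{lemma}

\begin{proof}
Let $B$ be $\Sigma^1_1$ and not Hyp, and let $E_0$ be the $\Sigma^1_1$ equivalence relation $x=y\vee(x\in B\wedge y\in B)$. Suppose that a Hyp function $f$ reduces $E_0$ to $E$, and fix $b\in B$. Then $x\in B\iff x\,E_0\,b\iff f(x)\,E\,f(b)$, so $B$ is the preimage under $f$ of the $E$-class of $f(b)$. By (H1), $B$ is Hyp, a contradiction.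
\end{proof}

For $A\in\Sigma^1_1$ the relation $E_A$ is $\Sigma^1_1$, its classes have at most two elements, and $n\in A\iff 2n\,E_A\,(2n+1)$. So if $A$ is not Hyp, then $E_A$ is neither Hyp nor complete. This is the behavior that we transfer to an isomorphism relation.

\section{A linear equation on a tree}\label{sec:equation}

It is convenient to let nodes be numbers. A \emph{computable tree} is a computable set $\mathcal{T}\subseteq\omega$ with computable functions $b\mapsto|b|$ (level) on $\mathcal{T}$ and $b\mapsto b^-$ (parent) on $\mathcal{T}\setminus\{0\}$, such that the \emph{root} $\rho=0$ is the only node of level $0$ and $|b^-|=|b|-1$. We write $\mathcal{T}_m$ for the set of nodes of level $m$, $b\preceq b'$ if $b$ is $b'$ or an ancestor of $b'$, and $\mathcal{T}[b]=\{b':b\preceq b'\}$. An \emph{infinite branch} is a sequence $\rho=b_0,b_1,\dots$ with $b_{m+1}^-=b_m$. A node may have infinitely many children.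

Let $G_m$ be the group of finite subsets of $\mathcal{T}_m$ under symmetric difference, written $+$. It is the $\mathbb{F}_2$-vector space with basis $\mathcal{T}_m$, and we also view $g\in G_m$ as a function $\mathcal{T}_m\to\mathbb{F}_2$ with finite support. Let $\pi:G_{m+1}\to G_m$ be the linear map with $\pi\{b\}=\{b^-\}$; thus $(\pi g)(b)$ is the parity of the number of children of $b$ in $g$. We identify $G_0=\{\emptyset,\{\rho\}\}$ with $\mathbb{F}_2=\{0,1\}$.

\begin{definition}
For $k=(k_m)\in\prod_mG_m$, a \emph{solution for $k$} is a $y=(y_m)\in\prod_mG_m$ with
\begin{equation}\label{eq:main}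
y_m=k_m+\pi y_{m+1}\qquad\text{for all }m.
\end{equation}
\end{definition}

Write $k(b)=k_{|b|}(b)$ and $y(b)=y_{|b|}(b)$. A solution is the same as a function $y:\mathcal{T}\to\mathbb{F}_2$ that has finite support on each level and satisfies
\begin{equation}\label{eq:coef}
y(b)=k(b)+\sum_{b'\text{ child of }b}y(b')\qquad\text{for all }b\in\mathcal{T}.
\end{equation}

\begin{lemma}\label{lem:equation}
Let $y$ be a solution for $k$ and let $b\in\mathcal{T}$.
\begin{enumerate}
\item[(a)] If $\mathcal{T}[b]$ is finite, then $y(b)=\sum_{b'\in\mathcal{T}[b]}k(b')$.
\item[(b)] If $k$ vanishes on $\mathcal{T}[b]$ and $y(b)=1$, then an infinite branch passes through $b$.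
\end{enumerate}
Moreover:
\begin{enumerate}
\item[(c)] The sequence $k=0$ has a solution with $y_0=1$ if and only if $\mathcal{T}$ has an infinite branch.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induct on the size of $\mathcal{T}[b]$: this set is the disjoint union of $\{b\}$ and the sets $\mathcal{T}[b']$ for the children $b'$, so \eqref{eq:coef} and the induction hypothesis give the formula. (b) By \eqref{eq:coef}, a node of $\mathcal{T}[b]$ with $y=1$ has an odd number of children with $y=1$, hence at least one. Starting at $b$ and iterating gives an infinite chain of descendants. (c) If $(b_m)$ is an infinite branch, then $y_m=\{b_m\}$ is a solution for $0$ with $y_0=1$. The converse is (b) for $b=\rho$.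
\end{proof}

Three small trees show what can happen.

\begin{example}[a single branch]\label{ex:line}
If every level has one node, then $G_m=\mathbb{F}_2$, $\pi$ is the identity, and \eqref{eq:main} reads $y_{m+1}=y_m+k_m$. Every $k$ has exactly two solutions, one with $y_0=0$ and one with $y_0=1$.
\end{example}

\begin{example}[the comb]\label{ex:comb}
Let $\mathcal{T}$ consist of $\rho$ and nodes $b_{i,j}$ of level $j$ for $1\le j\le i$, where $b_{i,j+1}$ is a child of $b_{i,j}$. So the $i$-th tooth is a chain of length $i$ hanging from the root. Let $k_0=\emptyset$ and $k_m=\{b_{m,m}\}$ for $m\ge1$: we mark the end of every tooth. By Lemma~\ref{lem:equation}(a), a solution has $y(b_{i,1})=1$ for all $i$, which contradicts the finiteness of $y_1$. There is no solution. If only the ends of the first $i_0$ teeth are marked, then $y=1$ on these teeth, $y=0$ on the others and $y(\rho)=i_0\bmod 2$ is a solution.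
\end{example}

So the obstruction to solvability is the finiteness of supports. In the comb it is detected by counting parities of finite subtrees, which is arithmetical. The next example shows that this is not so in general.

\begin{example}[the comb with a tree attached]\label{ex:combT}
Let $T\subseteq\omega^{<\omega}$ be a nonempty tree. Attach to the end of each tooth a copy of $T$ whose root is $b_{i,i}$, and mark all the $b_{i,i}$ as before. The new tree has an infinite branch if and only if $T$ has a path. We claim that $k$ has a solution if and only if $T$ has a path. Given a path, let $y=1$ on its copy strictly below each $b_{i,i}$, and $y=0$ elsewhere. Level $m$ meets only the copies with $i<m$, equation \eqref{eq:coef} reads $0=1+1$ at $b_{i,i}$ and $1=0+1$ on the copied paths, and it is $0=0$ elsewhere. If $T$ has no path, then by Lemma~\ref{lem:equation}(b) a solution vanishes on the children of $b_{i,i}$, so $y(b_{i,i})=1$, then $y(b_{i,1})=1$ for all $i$, which is impossible.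
\end{example}

\section{Towers of torsors}\label{sec:towers}

A \emph{torsor} over an abelian group $G$ is a nonempty set $X$ with a free and transitive action $(x,g)\mapsto x+g$: for all $x,x'\in X$ there is exactly one $g$ with $x'=x+g$. It is a copy of $G$ whose origin has been forgotten. We now define structures in which every $G_m$ has lost its origin, so that recognizing the standard structure amounts to choosing origins coherently.

Let $L$ consist of unary predicates $Q_n$, $\mathrm{Lev}_m$ ($n,m\in\omega$) and $U$, and unary functions $p$ and $f_w$ ($w\in\omega$). Fix a computable tree $\mathcal{T}$ and a \emph{tag} $n\in\omega$; the tag only serves to keep different trees apart.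

\begin{definition}\label{def:tower}
An \emph{$(n,\mathcal{T})$-tower} is an $L$-structure $\mathcal{X}$ with the following properties.
\begin{enumerate}
\item[(T1)] $Q_n$ holds everywhere, and $Q_{n'}$ holds nowhere for $n'\neq n$.
\item[(T2)] The sets $X_m=\mathrm{Lev}_m^{\mathcal{X}}$ are nonempty and partition the universe.
\item[(T3)] $p$ is the identity on $X_0$ and maps $X_{m+1}$ to $X_m$.
\item[(T4)] For $w\in\mathcal{T}_m$, $f_w$ maps $X_m$ to itself and is the identity off $X_m$. For $w\notin\mathcal{T}$, $f_w$ is the identity.
\item[(T5)] The $f_w$ are commuting involutions (possibly the identity), and the resulting action $x+\{w_1,\dots,w_r\}=f_{w_1}\cdots f_{w_r}(x)$ of $G_m$ on $X_m$ is free and transitive.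
\item[(T6)] $p(x+\{w\})=p(x)+\{w^-\}$ for $x\in X_m$, $w\in\mathcal{T}_m$, $m\ge1$.
\item[(T7)] $U$ consists of a single element of $X_0$.
\end{enumerate}
\end{definition}

Applying (T6) once for each element of $g$ gives
\begin{equation}\label{eq:equivariant}
p(x+g)=p(x)+\pi g\qquad(x\in X_{m+1},\ g\in G_{m+1}).
\end{equation}

For $\varepsilon\in\mathbb{F}_2=G_0$ the \emph{standard tower} $\mathcal{M}^\varepsilon$ has universe $\bigsqcup_mG_m$, with $\mathrm{Lev}_m=G_m$, $U=\{\varepsilon\}$, $p=\pi$ on $G_{m+1}$, $f_w(x)=x+\{w\}$ for $w\in\mathcal{T}_m$ and $x\in G_m$, and the remaining data as prescribed by (T1), (T3), (T4). It is a tower: $G_m$ acts on itself by translation, functions $f_w,f_{w'}$ from different levels move disjoint sets, and (T6) is the linearity of $\pi$. The universe is the computable set $\{(m,u):D_u\subseteq\mathcal{T}_m\}$, which is infinite because each $G_m$ contains $\emptyset$. Listing it in increasing order of codes turns $\mathcal{M}^\varepsilon$ into a computable structure on $\omega$, uniformly in $\varepsilon$, $n$ and $\mathcal{T}$.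

In a tower $\mathcal{X}$, let $x_0$ be the element of $U$ and choose base points $x_m\in X_m$ for $m\ge1$ arbitrarily. The map $p$ need not respect them; the defect is the unique $k_m\in G_m$ with
\[
p(x_{m+1})=x_m+k_m .
\]
We call $k=(k_m)$ the \emph{twist} of $\mathcal{X}$ with respect to $(x_m)$. By \eqref{eq:equivariant}, $p(x_{m+1}+y_{m+1})=x_m+k_m+\pi y_{m+1}$, so $y$ is a solution for $k$ exactly when the corrected points $x_m+y_m$ are mapped to each other by $p$. In $\mathcal{M}^\varepsilon$ the origins form such a coherent sequence, and its bottom point is at distance $\varepsilon$ from the marked point.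

\begin{lemma}\label{lem:iso}
Let $\mathcal{X}$ be an $(n,\mathcal{T})$-tower with twist $k$ with respect to $(x_m)$. Then $\phi\mapsto(\phi(x_m))_m$ is a bijection from the isomorphisms $\mathcal{X}\to\mathcal{M}^\varepsilon$ onto the solutions $y$ for $k$ with $y_0=\varepsilon$.
\end{lemma}

\begin{proof}
Let $\phi$ be a bijection of the universes that preserves all $\mathrm{Lev}_m$ and $f_w$, and put $y_m=\phi(x_m)\in G_m$. Then $\phi(x+\{w\})=\phi(x)+\{w\}$ for $x\in X_m$ and $w\in\mathcal{T}_m$, so
\begin{equation}\label{eq:phi}
\phi(x_m+g)=y_m+g\qquad(g\in G_m),
\end{equation}
and this determines $\phi$ by transitivity. Conversely, for arbitrary $y_m\in G_m$ formula \eqref{eq:phi} defines a bijection, because the actions are free and transitive. It preserves each $\mathrm{Lev}_m$, and it preserves each $f_w$, since on $X_m$ the function $f_w$ is translation by $\{w\}$ in both structures if $w\in\mathcal{T}_m$ and the identity in both otherwise. The $Q_{n'}$ are preserved by (T1). The map $\phi$ preserves $U$ if and only if $y_0=\varepsilon$. It commutes with $p$ on $X_0$, where $p$ is the identity. On $X_{m+1}$ we have, by \eqref{eq:equivariant} and \eqref{eq:phi},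
\[
\phi(p(x_{m+1}+g))=y_m+k_m+\pi g,\qquad p(\phi(x_{m+1}+g))=\pi y_{m+1}+\pi g ,
\]
and in characteristic $2$ these agree if and only if $y_m=k_m+\pi y_{m+1}$.
\end{proof}

\begin{corollary}\label{cor:iso}
\begin{enumerate}
\item[(a)] A tower is isomorphic to $\mathcal{M}^0$ or to $\mathcal{M}^1$ if and only if its twist has a solution; if $y$ is a solution, the tower is isomorphic to $\mathcal{M}^{y_0}$.
\item[(b)] $\mathcal{M}^0\cong\mathcal{M}^1$ if and only if $\mathcal{T}$ has an infinite branch.
\end{enumerate}
\end{corollary}

\begin{proof}
Part (a) holds because every solution has $y_0\in\{0,1\}$. This is where the two-element bottom level pays off: the disjunction over $\varepsilon$ removes the condition on $y_0$. For (b), the twist of $\mathcal{M}^0$ with respect to the base points $x_m=\emptyset$ is $0$; apply Lemma~\ref{lem:iso} and Lemma~\ref{lem:equation}(c).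
\end{proof}

\begin{remark}\label{rem:naive}
Every computable $k$ is the twist of a computable tower: in $\mathcal{M}^0$ redefine $p(x)=\pi x+k_m$ for $x\in G_{m+1}$, which keeps (T1)--(T7), and take $x_m=\emptyset$. So recognizing copies of the standard towers is as hard as deciding solvability for computable $k$, and the tree cannot be chosen carelessly. If for the tag $n$ we use the tree of Example~\ref{ex:combT} built from the tree $T_n$ of (H2), then $\mathcal{M}^0\cong\mathcal{M}^1$ if and only if $n\in A$, as desired. But the tower twisted by the $k$ of that example is a copy of a standard tower if and only if $n\in A$, so the set of indices of copies is not Hyp unless $A$ is.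
\end{remark}

\section{The class $K_A$}\label{sec:class}

Call $e$ \emph{proper} for a computable tree $\mathcal{T}$ if $\varphi_e$ is total and $D_{\varphi_e(m)}\subseteq\mathcal{T}_m$ for all $m$. Then $e$ codes the sequence $k^e=(D_{\varphi_e(m)})_m\in\prod_mG_m$. The next proposition removes the obstacle of Remark~\ref{rem:naive}; its proof occupies Sections~\ref{sec:tree}--\ref{sec:solv}.

\begin{proposition}\label{prop:tree}
Let $T_n\subseteq\omega^{<\omega}$ be uniformly computable trees with $\emptyset\in T_n$. There are uniformly computable trees $\mathcal{T}^n$ such that:
\begin{enumerate}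
\item[(a)] $\mathcal{T}^n$ has an infinite branch if and only if $T_n$ has an infinite path;
\item[(b)] the set $S$ of pairs $(n,e)$ such that $e$ is proper for $\mathcal{T}^n$ and $k^e$ has a solution is arithmetical, and there is an arithmetical function that assigns to each $(n,e)\in S$ and $m$ the canonical index of $y_m$, for one solution $y$ for $k^e$ depending only on $(n,e)$.
\end{enumerate}
\end{proposition}

Part (b) selects \emph{some} solution and says nothing about which values of $y_0$ are possible. It cannot: for $k=0$ the value $y_0=1$ is possible exactly when $T_n$ has a path.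

\begin{proof}[Proof of Theorem~\ref{thm:bired}]
Take trees $T_n$ for $A$ as in (H2) and trees $\mathcal{T}^n$ as in Proposition~\ref{prop:tree}; this is the only use of the hypothesis that $A$ is $\Sigma^1_1$. Let $\mathcal{M}_n^\varepsilon$ be the standard $(n,\mathcal{T}^n)$-towers. By Corollary~\ref{cor:iso}(b) and Proposition~\ref{prop:tree}(a),
\begin{equation}\label{eq:nA}
\mathcal{M}_n^0\cong\mathcal{M}_n^1\iff n\in A .
\end{equation}
Let $K_A$ be the set of indices of computable $L$-structures isomorphic to some $\mathcal{M}_n^\varepsilon$. It is closed under isomorphism by definition.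

\emph{$K_A$ is arithmetical.} For an index $a$, each of (T1)--(T7) quantifies over elements of $\mathcal{X}_a$, numbers $n',m,w$ and canonical indices of finite sets, and the data are computable from $a$ and $n$. So ``$a$ is an index of an $(n,\mathcal{T}^n)$-tower'' is arithmetical in $(a,n)$. For such $a$, let $x_0$ be the element of $U$ and let $x_m$ be the least element of $X_m$ for $m\ge1$. These points are found by search, and so is the unique $u$ with $D_u\subseteq\mathcal{T}^n_m$ and $p(x_{m+1})=x_m+D_u$. Hence there is a total computable function $\iota$ such that, whenever $\mathcal{X}_a$ is an $(n,\mathcal{T}^n)$-tower, $\iota(a,n)$ is proper for $\mathcal{T}^n$ and $k^{\iota(a,n)}$ is the twist of $\mathcal{X}_a$. Being a tower is invariant under isomorphism, so by Corollary~\ref{cor:iso}(a),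
\[
a\in K_A\iff\exists n\,\bigl[a\text{ is an index of an }(n,\mathcal{T}^n)\text{-tower and }(n,\iota(a,n))\in S\bigr].
\]

\emph{From $\cong$ to $E_A$.} For $a\in K_A$ the tag $n$ is unique by (T1). Let $\varepsilon(a)=y_0$, where $y$ is the solution for $k^{\iota(a,n)}$ chosen in Proposition~\ref{prop:tree}(b), and put $g(a)=2n+\varepsilon(a)$. The function $g$ is arithmetical, and $\mathcal{X}_a\cong\mathcal{M}_n^{\varepsilon(a)}$ by Corollary~\ref{cor:iso}(a). If $a,a'\in K_A$ have different tags, they are not isomorphic, and $g(a),g(a')$ lie in different pairs, so they are not $E_A$-related. If both have tag $n$, then by \eqref{eq:nA}, $a\cong a'$ holds if and only if $\varepsilon(a)=\varepsilon(a')$ or $n\in A$, that is, if and only if $g(a)\,E_A\,g(a')$.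

\emph{From $E_A$ to $\cong$.} Let $h$ be the computable function that sends $2n+\varepsilon$ to an index of $\mathcal{M}_n^\varepsilon$. By (T1) and \eqref{eq:nA}, $\mathcal{M}_n^\varepsilon\cong\mathcal{M}_{n'}^{\varepsilon'}$ holds if and only if $n=n'$ and ($\varepsilon=\varepsilon'$ or $n\in A$), which is the definition of $(2n+\varepsilon)\,E_A\,(2n'+\varepsilon')$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
Since $n\in A\iff h(2n)\cong h(2n+1)$, the relation $\cong$ on $K_A$ is not Hyp when $A$ is not. The isomorphism class of $a\in K_A$ is $g^{-1}(F)$, where $F$ is the $E_A$-class of $g(a)$. As $F$ has at most two elements, the class is arithmetical, hence Hyp. By Lemma~\ref{lem:notcomplete}, $\cong$ on $K_A$ is not complete.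
\end{proof}

By (H3) such a set $A$ exists, and this answers the question. Each isomorphism class in $K_A$ is simple; what is not Hyp is the passage from $a$ to the finite set $F$.

\section{Construction of the tree}\label{sec:tree}

Fix $n$ and write $T=T_n$. Everything below is uniform in $n$. The tree $\mathcal{T}$ is built in stages. Each node carries a label in $T$, and the same string of $T$ is the label of many nodes.

\subsection*{One opponent}

Think of $\varphi_e$ as an opponent who reveals finite sets $k_0,k_1,\dots$ slowly and may stop. We do not care whether $k$ has a solution; we want the answer to depend on arithmetical events only. Our tool is Lemma~\ref{lem:equation}(a): if we stop adding nodes below $b$, then $y(b)$ is the same in all solutions, namely the parity of $k$ on $\mathcal{T}[b]$. So whenever $k$ is known on the current subtree of $b$ and the parity is $1$, we \emph{attack}: we freeze the subtree forever and start afresh with a new copy of $b$.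

Here is a play with $T=\{0^m:m\in\omega\}$ and a single opponent, where we watch only level $1$. We create a node $b_1$ of level $1$ and wait. The opponent reveals $k_0=\emptyset$ and $k_1=\{b_1\}$. The parity is $1$ and we freeze $b_1$. We create a new node $b_2\notin k_1$ of level $1$. Its parity is known to be $0$, so we give it a child. Its subtree now reaches level $2$, and we wait for $k_2$. If the opponent puts the child into $k_2$, we freeze $b_2$, create $b_3$, let it grow to level $3$, and wait for $k_3$. Three outcomes are visible.
\begin{itemize}
\item The opponent provokes infinitely many attacks. Then we build the comb of Example~\ref{ex:comb} with all ends marked, and $k$ has no solution. All the $b_i$ are frozen, so the branch must go through yet another copy, which guesses that attacks never cease and below which this opponent is ignored. We let such a copy grow only as fast as attacks occur, so that its subtree is finite if the guess is false.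
\item The opponent provokes only $i$ attacks, say $k_m=\emptyset$ for $m>i$. Then $b_{i+1}$ grows forever and always shows parity $0$. Setting $y=1$ on the frozen teeth and $y=0$ below $b_{i+1}$ gives a solution that uses no path of $T$.
\item The opponent never reveals $k_r$. Then $b_r$ waits forever, and the branch needs a copy that guesses divergence at $r$. It grows only while $k_r$ is unrevealed.
\end{itemize}
Two refinements are needed. Parity $0$ at $b$ says nothing about the children of $b$, two of which may have parity $1$; so attacks are counted separately on each level. And there are infinitely many opponents; we let opponent $e$ act from level $e+1$ on, so that each node deals with finitely many. Losing the levels $\le e$ costs nothing, since \eqref{eq:main} determines $y_m$ from $y_{m+1}$.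

\subsection*{Nodes, counters and guesses}

\emph{Types} are the symbols $\mathsf{W}_r$, $\mathsf{F}_c$ ($r,c\in\omega$), $\mathsf{I}$ and $\mathsf{N}$; an $\mathsf{F}$-type is a type of the form $\mathsf{F}_c$. At most one node is created at each stage, and the node created at stage $t$ is the number $t$. A node $b$ has a label $\sigma(b)\in T$ of length $|b|$, extending the label of its parent, and a function $\tau_b$ from $\{0,\dots,|b|-1\}$ to types; $\tau_b(e)$ is the guess of $b$ about opponent $e$. Let $\mathcal{T}_{<t}$ be the finite set of nodes created before stage $t$ and $\mathcal{T}_{<t}[b]=\{b'\in\mathcal{T}_{<t}:b\preceq b'\}$. The ancestor of $b$ at level $j\le|b|$ is $b^{(j)}$, with $b^{(|b|)}=b$.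

\begin{itemize}
\item $R(e,t)$ is the greatest $R\le t$ such that $\varphi_{e,t}(m)$ converges for all $m<R$. It is nondecreasing in $t$, and unbounded if and only if $\varphi_e$ is total.
\item If $\varphi_e(|b|)$ converges, $k^e(b)\in\mathbb{F}_2$ is $1$ if and only if $b\in D_{\varphi_e(|b|)}$. For proper $e$ this is the coefficient of $b$ in $k^e$.
\item A node $b\in\mathcal{T}_{<t}$ is \emph{$e$-verified at $t$} if $R(e,t)>|b'|$ for all $b'\in\mathcal{T}_{<t}[b]$. In this case its \emph{current parity} is $y^e_t(b)=\sum_{b'\in\mathcal{T}_{<t}[b]}k^e(b')$.
\item For $e<j$ the counter $C(e,j,t)$ starts with $C(e,j,0)=0$. An \emph{$(e,j)$-attack at $t$ with witness $b$} occurs if $b\in\mathcal{T}_{<t}$ has level $j$, $\tau_b(e)=\mathsf{F}_{C(e,j,t)}$, $b$ is $e$-verified at $t$, and $y^e_t(b)=1$. Put $C(e,j,t+1)=C(e,j,t)+1$ if an $(e,j)$-attack occurs at $t$, and $C(e,j,t+1)=C(e,j,t)$ otherwise. Let $C(e,j,\infty)=\lim_tC(e,j,t)\le\infty$.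
\end{itemize}

For $e<j$ and $d,t\in\omega$, the following table defines when a type is \emph{true for $(e,j)$} and when it is \emph{plausible for $(e,j,d)$ at $t$}. A type that is not true is \emph{false}. The number $d$ will be the code of the node about to be created.

\begin{center}
\begin{tabular}{llll}
type & meaning & true for $(e,j)$ & plausible for $(e,j,d)$ at $t$\\
\hline
$\mathsf{W}_r$ & waiting at $r$ & $\lim_sR(e,s)=r$ & $R(e,t)=r$\\
$\mathsf{F}_c$ & finitely many attacks & $C(e,j,\infty)=c$ & $C(e,j,t)=c$\\
$\mathsf{I}$ & infinitely many attacks & $C(e,j,\infty)=\infty$ & $d<C(e,j,t)$\\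
$\mathsf{N}$ & no guess & always & always
\end{tabular}
\end{center}

\subsection*{The construction}

A \emph{candidate} is a triple $d=(q,i,\tau)$ with $q,i\in\omega$ and $\tau$ a finite sequence of types, identified with its code under a fixed computable one-to-one coding with computable range. It proposes a child of $q$ with label $\sigma(q)^\frown i$ and guesses $\tau$. It is \emph{eligible at stage $t\ge1$} if $d<t$, it has not been used before stage $t$, $q\in\mathcal{T}_{<t}$, and the following hold with $l=|q|+1$.
\begin{enumerate}
\item[(E1)] $\sigma(q)^\frown i\in T$ and $\operatorname{dom}\tau=\{0,\dots,l-1\}$. The type $\tau(l-1)$ is not $\mathsf{N}$. For $e<l-1$, the type $\tau(e)$ is an $\mathsf{F}$-type or $\mathsf{I}$ if $\tau_q(e)$ is an $\mathsf{F}$-type, and $\tau(e)=\mathsf{N}$ otherwise.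
\item[(E2)] For all $e<l$, the type $\tau(e)$ is plausible for $(e,l,d)$ at $t$.
\item[(E3)] For all $b\preceq q$ and $e<|b|$, the type $\tau_b(e)$ is plausible for $(e,|b|,d)$ at $t$.
\item[(E4)] For all $b\preceq q$ and $e<|b|$ such that $\tau_b(e)$ is an $\mathsf{F}$-type, $b$ is $e$-verified at $t$ and $y^e_t(b)=0$.
\end{enumerate}
At stage $0$ create the root $\rho=0$ with label $\emptyset$ and empty $\tau_\rho$. At stage $t\ge1$, if some candidate is eligible, \emph{use} the least one, $d=(q,i,\tau)$: create the node $t$ with parent $q$, label $\sigma(q)^\frown i$ and $\tau_t=\tau$. Otherwise do nothing. Let $\mathcal{T}$ be the set of all nodes created.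

Only the candidates $d<t$ have to be examined at stage $t$, and (E1)--(E4) are decidable from $\mathcal{T}_{<t}$ with its labels and types: $C(e,j,t)$ is computed by recursion from the earlier stages, and $y^e_t(b)$ only involves computations that have converged. Since $t\in\mathcal{T}$ is decided at stage $t$, the tree $\mathcal{T}$ is computable, and so are $\tau_b$ and $C(e,j,t)$, uniformly in $n$.

Conditions (E3) and (E4) for a node $b$ restrict the creation of every proper descendant of $b$, because the parent $q$ of such a node satisfies $b\preceq q$. We collect the properties used below.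

\begin{lemma}\label{lem:basic}
Let $e<j$.
\begin{enumerate}
\item[(a)] If $b$ is $e$-verified at $t$, then so is every member of $\mathcal{T}_{<t}[b]$, and $y^e_t(b)=k^e(b)+\sum y^e_t(b')$, the sum over the children $b'\in\mathcal{T}_{<t}$ of $b$.
\item[(b)] If $C(e,j,t)=C(e,j,\infty)=c$ and $b\in\mathcal{T}_{<t}$ has level $j$, satisfies $\tau_b(e)=\mathsf{F}_c$ and is $e$-verified at $t$, then $y^e_t(b)=0$.
\item[(c)] A type that is true for $(e,j)$ is, for each $d$, plausible for $(e,j,d)$ at all sufficiently large $t$.
\item[(d)] If $|b|=j$ and $\tau_b(e)$ is false for $(e,j)$, then $\mathcal{T}[b]$ is finite.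
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $b'\in\mathcal{T}_{<t}[b]$ we have $\mathcal{T}_{<t}[b']\subseteq\mathcal{T}_{<t}[b]$, and $\mathcal{T}_{<t}[b]$ is the disjoint union of $\{b\}$ and the sets $\mathcal{T}_{<t}[b']$ for the children $b'\in\mathcal{T}_{<t}$. (b) Otherwise $b$ witnesses an attack at $t$ and $C(e,j,t+1)=c+1>C(e,j,\infty)$. (c) This is read off from the table. (d) A proper descendant of $b$ is created at a stage $t$, from a candidate $d$, such that $\tau_b(e)$ is plausible for $(e,j,d)$ at $t$, by (E3). A nondecreasing sequence that takes a value infinitely often converges to it. So a false $\mathsf{W}_r$ or $\mathsf{F}_c$ is plausible at finitely many stages only. A false $\mathsf{I}$ is plausible only for $d<C(e,j,\infty)<\infty$, and each candidate is used at most once. The type $\mathsf{N}$ is never false.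
\end{proof}

\section{Infinite branches}\label{sec:branch}

The danger is deadlock. A candidate must wait until its ancestors are verified for several opponents at the same stage, while growth elsewhere below an ancestor may keep destroying that ancestor's verification. The way out is that such growth is itself subject to (E4).

\begin{lemma}\label{lem:branch}
$\mathcal{T}$ has an infinite branch if and only if $T$ has an infinite path.
\end{lemma}

\begin{proof}
The labels along an infinite branch of $\mathcal{T}$ form a path of $T$. Conversely, let $f$ be a path of $T$. Define types $\theta(e,l)$ for $l>e$ by recursion on $l$.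
\begin{itemize}
\item If $l=e+1$ and $\varphi_e$ is not total, let $\theta(e,l)=\mathsf{W}_r$ with $r=\lim_tR(e,t)$.
\item If $l=e+1$ and $\varphi_e$ is total, or if $l>e+1$ and $\theta(e,l-1)$ is an $\mathsf{F}$-type, let $\theta(e,l)=\mathsf{I}$ if $C(e,l,\infty)=\infty$, and $\theta(e,l)=\mathsf{F}_{C(e,l,\infty)}$ otherwise.
\item In all other cases let $\theta(e,l)=\mathsf{N}$.
\end{itemize}
Each $\theta(e,l)$ is true for $(e,l)$, and the recursion follows the pattern of (E1). If $\theta(e,l)$ is an $\mathsf{F}$-type, then so is $\theta(e,j)$ for $e<j\le l$, and $\varphi_e$ is total.

Suppose that nodes $\rho=b_0,b_1,\dots,b_{l-1}$ exist, each the parent of the next, with $\sigma(b_m)=f{\restriction}m$ and $\tau_{b_m}=\theta(\cdot,m)$. We show that the candidate $d=(b_{l-1},f(l-1),\theta(\cdot,l))$ is used. This gives $b_l$, and by induction an infinite branch. Suppose that $d$ is never used. Condition (E1) holds. By Lemma~\ref{lem:basic}(c) applied to finitely many pairs, there is a stage $t_0>\max(d,b_{l-1})$ such that (E2) and (E3) hold for $d$ at all $t\ge t_0$. It remains to meet (E4) infinitely often.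

Let $e_1<\dots<e_s$ list those $e$ with $e+1\le l-1$ for which $\theta(e,e+1)$ is an $\mathsf{F}$-type, and put $a_h=b_{e_h+1}$. We claim that there are infinitely many $t$ at which $a_h$ is $e_h$-verified for all $h\le s$. The subtrees $\mathcal{T}[a_1]\supseteq\dots\supseteq\mathcal{T}[a_s]$ decrease. Let $i$ be the largest index with $\mathcal{T}[a_i]$ infinite, and $i=0$ if there is none. For $h>i$ the subtree $\mathcal{T}[a_h]$ is finite and $R(e_h,t)\to\infty$, so $a_h$ is $e_h$-verified at all large $t$. If $i=0$ this proves the claim. If $i\ge1$, then at infinitely many stages $t$ a proper descendant of $a_i$ is created. It is a proper descendant of $a_h$ for every $h\le i$, and $\tau_{a_h}(e_h)$ is an $\mathsf{F}$-type, so by (E4) each such $a_h$ is $e_h$-verified at $t$. The large stages among these prove the claim.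

Let $t\ge t_0$ be a stage as in the claim, and let $e<m\le l-1$ with $\tau_{b_m}(e)=\theta(e,m)=\mathsf{F}_c$. Then $e=e_h$ for some $h$, and $b_m\in\mathcal{T}_{<t}[a_h]$ is $e$-verified at $t$ by Lemma~\ref{lem:basic}(a). Also $C(e,m,t)=c=C(e,m,\infty)$ by (E3) and the truth of $\theta(e,m)$, so $y^e_t(b_m)=0$ by Lemma~\ref{lem:basic}(b). Thus (E4) holds and $d$ is eligible at $t$.

So $d$ is eligible at infinitely many stages. At each of them a candidate $\le d$ is used, and no candidate is used twice, which is impossible.
\end{proof}

\section{Solvability is arithmetical}\label{sec:solv}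

Let $e$ be proper and $k=k^e$. Then $R(e,t)\to\infty$, so all types $\mathsf{W}_r$ are false for $e$. The behavior of the counters splits the analysis into two cases.

\begin{lemma}\label{lem:infattacks}
If $C(e,j,\infty)=\infty$ for some $j>e$, then $k$ has no solution.
\end{lemma}

\begin{proof}
Let $b$ witness an $(e,j)$-attack at $t$, with $\tau_b(e)=\mathsf{F}_c$ and $c=C(e,j,t)$. No proper descendant of $b$ is created at stage $t$, by (E4), since $y^e_t(b)=1$; none is created later, by (E3), since the counter then exceeds $c$. So $\mathcal{T}[b]=\mathcal{T}_{<t}[b]$ is finite, and by Lemma~\ref{lem:equation}(a) every solution has $y(b)=y^e_t(b)=1$. Attacks at different stages have different values of $c$, hence different witnesses. A solution would have infinite support on level $j$.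
\end{proof}

Assume from now on that $c_j=C(e,j,\infty)$ is finite for all $j>e$. The types that are false for $(e,j)$ are then the $\mathsf{W}_r$, $\mathsf{I}$, and the $\mathsf{F}_c$ with $c\ne c_j$. Call a node $b$ with $|b|>e$ \emph{closed} if $\tau_{b^{(j)}}(e)$ is false for $(e,j)$ for some $j$ with $e<j\le|b|$, and \emph{open} otherwise. Descendants of closed nodes are closed, and if $b$ is closed then $\mathcal{T}[b]\subseteq\mathcal{T}[b^{(j)}]$ is finite by Lemma~\ref{lem:basic}(d). If $b$ is open, then
\[
\tau_{b^{(j)}}(e)=\mathsf{F}_{c_j}\qquad\text{for all }e<j\le|b|.
\]
Indeed, the true types for $(e,j)$ are $\mathsf{F}_{c_j}$ and $\mathsf{N}$, and by (E1) the type at level $e+1$ is not $\mathsf{N}$ and an $\mathsf{F}$-type is never followed by $\mathsf{N}$.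

On closed nodes every solution is forced. On open nodes, where all the infinite growth takes place, we try the value $0$. For $|b|>e$ define
\[
\hat y(b)=\sum_{b'\in\mathcal{T}[b]}k(b')\ \text{ if $b$ is closed},\qquad \hat y(b)=0\ \text{ if $b$ is open}.
\]

\begin{lemma}\label{lem:local}
Every node $b$ with $|b|>e$ has finitely many closed children, and $\hat y(b)=k(b)+\sum_{b'\text{ child of }b}\hat y(b')$.
\end{lemma}

\begin{proof}
If $b$ is closed, then $\mathcal{T}[b]$ is finite, all children are closed, and the equation is the decomposition of $\mathcal{T}[b]$ into $b$ and the subtrees of the children.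

Let $b$ be open of level $m$. By (E1), a child $b'$ has $\tau_{b'}(e)=\mathsf{I}$ or an $\mathsf{F}$-type. It is closed if and only if $\tau_{b'}(e)$ is $\mathsf{I}$ or $\mathsf{F}_c$ with $c\neq c_{m+1}$. By (E2), children of the first kind come from candidates $d<c_{m+1}$, and children of the second kind are created at stages $t$ with $C(e,m+1,t)\ne c_{m+1}$, that is, before this counter reaches its limit. So there are finitely many closed children, each with a finite subtree.

Choose $s_0>b$ such that $C(e,m,t)=c_m$ and $C(e,m+1,t)=c_{m+1}$ for $t\ge s_0$, and such that $\mathcal{T}[b']\subseteq\mathcal{T}_{<s_0}$ for all closed children $b'$. There is a $t\ge s_0$ at which $b$ is $e$-verified. Otherwise, since $\tau_b(e)$ is an $\mathsf{F}$-type, (E4) forbids all growth below $b$ from stage $s_0$ on, so $\mathcal{T}_{<t}[b]=\mathcal{T}_{<s_0}[b]$ for $t\ge s_0$, and then $R(e,t)\to\infty$ makes $b$ verified after all. (This is the purpose of the verification clause in (E4): without it the subtree could outgrow $R(e,t)$ and its parity would never be tested.)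

Fix such a $t$. By Lemma~\ref{lem:basic}(a), all children of $b$ in $\mathcal{T}_{<t}$ are $e$-verified at $t$. By Lemma~\ref{lem:basic}(b) on level $m$, $y^e_t(b)=0$, and by the same lemma on level $m+1$, $y^e_t(b')=0$ for every open child $b'\in\mathcal{T}_{<t}$. Every closed child $b'$ has $\mathcal{T}_{<t}[b']=\mathcal{T}[b']$, so $y^e_t(b')=\hat y(b')$. Therefore
\[
0=y^e_t(b)=k(b)+\sum_{\substack{b'\in\mathcal{T}_{<t}\\ \text{child}}}y^e_t(b')=k(b)+\sum_{\substack{b'\text{ closed}\\ \text{child}}}\hat y(b')=k(b)+\sum_{b'\text{ child}}\hat y(b'),
\]
and $\hat y(b)=0$.
\end{proof}

The lemma bounds the closed children of each node but not the closed nodes on a whole level, so finiteness of supports remains to be checked. For $m>e$ let $Y_m=\{b\in\mathcal{T}_m:\hat y(b)=1\}$, a set of closed nodes.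

\begin{lemma}\label{lem:finattacks}
Suppose $C(e,j,\infty)<\infty$ for all $j>e$. Then $k$ has a solution if and only if $Y_m$ is finite for all $m>e$. In this case $y_m=Y_m$ for $m>e$ and $y_m=k_m+\pi y_{m+1}$ for $m=e,e-1,\dots,0$ define a solution.
\end{lemma}

\begin{proof}
If all $Y_m$ are finite, then $Y_m\in G_m$, and Lemma~\ref{lem:local} is equation \eqref{eq:coef} at every node of level $>e$. For $m\le e$ equation \eqref{eq:main} holds by definition. Conversely, a solution $y$ agrees with $\hat y$ on closed nodes by Lemma~\ref{lem:equation}(a), so $Y_m\subseteq y_m$ is finite.
\end{proof}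

\begin{proof}[Proof of Proposition~\ref{prop:tree}]
Part (a) is Lemma~\ref{lem:branch}. By Lemmas~\ref{lem:infattacks} and~\ref{lem:finattacks}, $(n,e)\in S$ if and only if $e$ is proper, $\forall j>e\,\exists c\ C(e,j,\infty)=c$, and $Y_m$ is finite for all $m>e$. These conditions are expressed with number quantifiers over relations computable uniformly in $n$ and $e$:
\begin{itemize}
\item $e$ is proper: $\forall m\,\exists t,u\ [\varphi_{e,t}(m)=u\wedge D_u\subseteq\mathcal{T}_m]$;
\item $C(e,j,\infty)=c$: $\exists s\,\forall t\ge s\ C(e,j,t)=c$;
\item $b$ is closed: for some $j$ with $e<j\le|b|$, the type $\tau_{b^{(j)}}(e)$ is some $\mathsf{W}_r$, or $\mathsf{I}$, or some $\mathsf{F}_c$ for which $C(e,j,\infty)=c$ fails;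
\item $b\in Y_m$: $|b|=m$, $b$ is closed, and there is an $s>b$ such that no $t\ge s$ is in $\mathcal{T}[b]$, $b$ is $e$-verified at $s$, and $y^e_s(b)=1$ (for finite $\mathcal{T}[b]$ all large $s$ satisfy the first two conditions, and then $y^e_s(b)=\hat y(b)$);
\item $Y_m$ is finite: $\exists u\,\forall b\ (b\in Y_m\to b<u)$.
\end{itemize}
So $S$ is arithmetical. For the solution of Lemma~\ref{lem:finattacks}, the canonical index of $y_m$ for $m>e$ is the $u$ with $\forall b\,(b\in D_u\leftrightarrow b\in Y_m)$, and for $m\le e$ it is computed from the canonical index of $y_{e+1}$ and from $\varphi_e(e),\dots,\varphi_e(m)$. This function of $(n,e,m)$ is arithmetical.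
\end{proof}

\section{Embedding the Hyp many-one order}\label{sec:embed}

If $h$ reduces $A$ to $B$, the map $2n+\varepsilon\mapsto 2h(n)+\varepsilon$ fails to reduce $E_A$ to $E_B$ when $h$ is not injective. We therefore pad each set with infinitely many copies of each number.

\begin{proof}[Proof of Theorem~\ref{thm:embed}]
Let $\langle\cdot,\cdot\rangle:\omega^2\to\omega$ be a computable bijection, let $A^*=\{\langle n,i\rangle:n\in A,\ i\in\omega\}$, a $\Sigma^1_1$ set, and put $K^*_A=K_{A^*}$. By Theorem~\ref{thm:bired}, $\cong$ on $K^*_A$ is Hyp bireducible with $E_{A^*}$. Since $\le_H$ is transitive by (H1), it suffices to show that $A$ is Hyp many-one reducible to $B$ if and only if $E_{A^*}\le_HE_{B^*}$.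

Let $h$ be Hyp with $n\in A\iff h(n)\in B$, and consider the Hyp map
\[
2\langle n,i\rangle+\varepsilon\ \longmapsto\ 2\langle h(n),\langle n,i\rangle\rangle+\varepsilon\qquad(\varepsilon\in\{0,1\}).
\]
It sends the two elements of the pair numbered $\langle n,i\rangle$ to the two elements of the pair numbered $\langle h(n),\langle n,i\rangle\rangle$, and different pairs to different pairs. The first pair is glued by $E_{A^*}$ if and only if $n\in A$, the second by $E_{B^*}$ if and only if $h(n)\in B$. So the map is a reduction.

Conversely, let the Hyp function $f$ reduce $E_{A^*}$ to $E_{B^*}$, and fix $b_1\in B$ and $b_0\notin B$. Given $n$, let $u=f(2\langle n,0\rangle)$ and $v=f(2\langle n,0\rangle+1)$, so that $n\in A\iff u\,E_{B^*}\,v$. Let $h(n)=b_1$ if $u=v$; let $h(n)=m$ if $\{u,v\}=\{2\langle m,i\rangle,2\langle m,i\rangle+1\}$ for some $m,i$; and let $h(n)=b_0$ otherwise. In these three cases $u\,E_{B^*}\,v$ is, respectively, true, equivalent to $m\in B$, and false. So $h$ is a Hyp many-one reduction of $A$ to $B$.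

Finally, $n\in A\iff\langle n,0\rangle\in A^*$, so $A^*$ is not Hyp if $A$ is not, and Theorem~\ref{thm:answer} applies to $A^*$.
\end{proof}

\begin{remark}
The hypothesis $\emptyset\neq B\neq\omega$ provides $b_1$ and $b_0$, and it is needed for this assignment. For $A=\{0\}$ the relation $E_{A^*}$ is computable. Sending $x$ to twice the least element of its class reduces it to both $E_\emptyset$ and $E_\omega$, but $\{0\}$ is many-one reducible to neither $\emptyset$ nor $\omega$.
\end{remark}

\section{A finite language}\label{sec:finite}

The symbols of $L$ are indexed by numbers. We add a rigid copy of $\omega$ to the structure and turn the indices into arguments.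

\begin{proof}[Proof of Proposition~\ref{prop:finite}]
Let $L'$ consist of unary predicates $V,U,Q$, a binary predicate $\mathrm{Lev}$, a constant $o$, unary functions $s,p$ and a binary function $f$.

\emph{Coding.} To an $(n,\mathcal{T}^n)$-tower $\mathcal{X}$ with universe $X$ assign the $L'$-structure $\mathcal{X}'$ with universe $\omega\sqcup X$ in which
\begin{itemize}
\item $V=\omega$, $o=0$, and $s$ is the successor on $V$ and the identity on $X$;
\item $U$ is as in $\mathcal{X}$, $Q=\{n\}\subseteq V$, and $\mathrm{Lev}=\{(m,x):m\in V,\ x\in X_m\}$;
\item $p$ is as in $\mathcal{X}$ on $X$ and the identity on $V$;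
\item $f(w,x)=f_w(x)$ for $w\in V$, $x\in X$, and $f(x,x')=x'$ for all other pairs.
\end{itemize}
An isomorphism $\mathcal{X}_1'\to\mathcal{X}_2'$ preserves $V$, $o$ and $s$, so it is the identity on $\omega$. Then the tags agree, and the restriction to $X_1$ preserves $U$, $p$ and every $\mathrm{Lev}_m$, $f_w$, $Q_{n'}$. Conversely, an isomorphism $\mathcal{X}_1\to\mathcal{X}_2$ forces equal tags and, extended by the identity on $\omega$, is an $L'$-isomorphism. Hence $\mathcal{X}_1\cong\mathcal{X}_2\iff\mathcal{X}'_1\cong\mathcal{X}'_2$. An index of $\mathcal{X}'$ is computable from an index of $\mathcal{X}$, the tag being found by search.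

\emph{Decoding.} Call an $L'$-structure $\mathcal{Z}$ \emph{well formed} if $j\mapsto s^j(o)$ is a bijection of $\omega$ onto $V$; the complement $V^c$ is infinite and closed under $p$ and under $f(w,\cdot)$ for $w\in V$; $Q$ is a singleton contained in $V$; $U$ is disjoint from $V$; $\mathrm{Lev}\subseteq V\times V^c$; $s$ is the identity on $V^c$; $p$ is the identity on $V$; and $f(x,x')=x'$ unless $x\in V$ and $x'\in V^c$. This property is invariant under isomorphism and arithmetical in an index of $\mathcal{Z}$. For well-formed $\mathcal{Z}$ let $n$ be the number with $Q=\{s^n(o)\}$, and let $\mathcal{Z}^\circ$ be the $L$-structure with universe $V^c$, identified with $\omega$ in increasing order, in which $Q_n$ holds everywhere, $Q_{n'}$ nowhere for $n'\ne n$, $U$ and $p$ are inherited, $\mathrm{Lev}_m=\{x:\mathrm{Lev}(s^m(o),x)\}$ and $f_w(x)=f(s^w(o),x)$. An index of $\mathcal{Z}^\circ$ is computable from one of $\mathcal{Z}$. An isomorphism $\mathcal{Z}_1\to\mathcal{Z}_2$ sends $s^j(o)$ to $s^j(o)$, so it restricts to an isomorphism $\mathcal{Z}_1^\circ\to\mathcal{Z}_2^\circ$. If $\mathcal{Z}^\circ$ is an $(n,\mathcal{T}^n)$-tower, then $(\mathcal{Z}^\circ)'\cong\mathcal{Z}$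 by the map that sends $j\in\omega$ to $s^j(o)$ and fixes $V^c$. For a tower $\mathcal{X}$, the structure $\mathcal{X}'$ is well formed and $(\mathcal{X}')^\circ\cong\mathcal{X}$.

\emph{The class.} Let $K'_A$ be the set of indices of well-formed computable $\mathcal{Z}$ such that the computed index of $\mathcal{Z}^\circ$ is in $K_A$. It is arithmetical, and it is closed under isomorphism because $K_A$ is. Coding maps $K_A$ into $K'_A$ and reduces $\cong$ on $K_A$ to $\cong$ on $K'_A$. Decoding maps $K'_A$ into $K_A$ and is a reduction in the other direction, since for $\mathcal{Z}_1,\mathcal{Z}_2$ with indices in $K'_A$,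
\[
\mathcal{Z}_1\cong\mathcal{Z}_2\iff(\mathcal{Z}_1^\circ)'\cong(\mathcal{Z}_2^\circ)'\iff\mathcal{Z}_1^\circ\cong\mathcal{Z}_2^\circ .
\]
Both maps are computable on arithmetical domains, hence arithmetical. Composing with $g$ and $h$ gives Theorem~\ref{thm:bired} for $K'_A$. The proofs of Theorems~\ref{thm:answer} and~\ref{thm:embed} used only these two reductions, so they hold with $K'_A$ and $K'_{A^*}$ in place of $K_A$ and $K_{A^*}$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{eqrel}
\emph{Equivalence Relations in Set Theory, Computation Theory, Model Theory and Complexity Theory},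
\texttt{https://core.ac.uk/download/13309951.pdf}.

\end{thebibliography}
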